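\title{Non-contractible C*-algebras with contractible matrix algebras}

\begin{abstract}
For every $n\ge 2$ we construct a separable, nuclear, type I C*-algebra $A$ such that $M_k(A)$ is contractible exactly when $k\ge n$. In particular, there is a non-contractible C*-algebra $A$ with $M_2(A)$ contractible. The algebra $A$ is the mapping cone of the corner embedding $B\to M_n(B)$, where $B$ is the algebra of compact operators on a Hilbert module built from infinitely many line bundles. For $k\ge n$ the algebra $M_k(B)$ is stable, and this gives a contraction of $M_k(A)$. For $k<n$ a unitary, detected by a divisibility property of Chern numbers, obstructs any contraction.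
\end{abstract}

\section{Introduction}

Let $A$ and $B$ be C*-algebras. Two $*$-homomorphisms $\varphi_0,\varphi_1\colon A\to B$ are \emph{homotopic} if there are $*$-homomorphisms $\varphi_t\colon A\to B$, $t\in[0,1]$, such that $t\mapsto\varphi_t(a)$ is norm continuous for every $a\in A$. The algebra $A$ is \emph{contractible} if $\mathrm{id}_A$ is homotopic to the zero map, and \emph{stably contractible} if $A\otimes\mathcal K$ is contractible, where $\mathcal K$ denotes the compact operators on an infinite-dimensional separable complex Hilbert space. We write $M_k(A)=M_k(\mathbb C)\otimes A$.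

The notion comes from pointed spaces. For a compact space $X$ and $x_0\in X$, let $C_0(X,x_0)$ be the algebra of continuous functions on $X$ that vanish at $x_0$. By Gelfand duality its endomorphisms are the maps $f\mapsto f\circ h$ with $h\colon X\to X$ continuous and $h(x_0)=x_0$, and the zero map comes from the constant $h=x_0$. So $C_0(X,x_0)$ is contractible if and only if $X$ can be contracted to $x_0$ by a homotopy that fixes $x_0$. The basic noncommutative example is the cone $C_0((0,1],D)$ over a C*-algebra $D$, contracted by $\alpha_r(f)(s)=f(rs)$. At the other extreme, a contractible algebra has no nonzero projection $p$, because $\|\alpha_t(p)\|\in\{0,1\}$ depends continuously on $t$.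

Tensoring a homotopy with an identity map gives a homotopy, and $M_k(A)\otimes\mathcal K\cong A\otimes\mathcal K$. Hence, for every $k\ge1$,
\[
A \text{ contractible}\ \Longrightarrow\ M_k(A)\text{ contractible}\ \Longrightarrow\ A\otimes\mathcal K\text{ contractible}.
\]
A result of Dadarlat shows that the second implication cannot be reversed. Call a space $X$ \emph{acyclic} if it is path connected and $H_n(X;\mathbb Z)=0$ for all $n\ge1$. If $X$ is a non-contractible acyclic finite CW-complex and $x_0\in X$, then $C_0(X,x_0)\otimes\mathcal K$ is contractible, while $C_0(X,x_0)\otimes M_n(\mathbb C)$ is not contractible for any $n\ge1$. The following problem from \cite{problem}, a stronger version of a question of S.~Eilers and T.~Loring, concerns the first implication.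

\begin{quote}
Is there a non-contractible C*-algebra $A$ such that $M_2(A)$ is contractible?
\end{quote}

One might guess not. In the examples just quoted, no finite matrix size helps and the infinite room in $\mathcal K$ is needed. Moreover, K-theory cannot tell $A$ from $M_2(A)$, so it vanishes on any such $A$. On the other hand, a contraction of $M_2(A)$ has no reason to preserve the corner $A$, and passing to $2\times2$ matrices can create infinite room: $M_2(B)$ can be stable, that is, isomorphic to some $D_0\otimes\mathcal K$, when $B$ is not (Remark~\ref{rem:hyp}). The answer is yes. For a C*-algebra $D$, let $U(1+D)$ be the group of unitaries of the form $1+d$, $d\in D$, in the algebra $\mathbb C1+D$ obtained by adjoining a unit, with the norm topology.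

\begin{theorem}\label{thm:main}
For every $n\ge2$ there is a separable, nuclear, type I C*-algebra $A$ such that $M_k(A)$ is contractible for all $k\ge n$, while $M_k(A)$ is not contractible for $1\le k\le n-1$; indeed, for these $k$ the group $U(1+M_k(A))$ is not path connected.
\end{theorem}

The case $n=2$ answers the question. Section~\ref{sec:cone} reduces the theorem to finding an algebra $B$ whose large matrix algebras are stable and whose small ones carry a nontrivial unitary that becomes trivial after amplification. Section~\ref{sec:unitary} supplies the unitary and the topological obstruction, Section~\ref{sec:B} constructs $B$, and Section~\ref{sec:compl} adds two complements.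

\section{The mapping cone of a corner embedding}\label{sec:cone}

\subsection*{An unstable invariant}
We need an obstruction to contractibility that can change from $A$ to $M_2(A)$. The group $K_1(D)$ is the direct limit of the groups $\pi_0U(1+M_k(D))$ under $u\mapsto\operatorname{diag}(u,1)$; we use the terms of this system instead of its limit.

The element $1+d$ is unitary if and only if
\begin{equation}\label{eq:unit}
d+d^*+d^*d=0=d+d^*+dd^* ,
\end{equation}
and the distance from $1+d$ to $1+d'$ is $\|d-d'\|$. Both statements involve $D$ alone. So if $D$ is a C*-subalgebra of a unital C*-algebra $E$, then $U(1+D)$ may be identified with the group of unitaries of $E$ that lie in $1_E+D$; for unital $D$ it is the unitary group of $D$. Also, a $*$-homomorphism $\varphi\colon D\to D'$ preserves \eqref{eq:unit} and is contractive, so it induces a continuous map $1+d\mapsto1+\varphi(d)$ from $U(1+D)$ to $U(1+D')$.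

\begin{lemma}\label{lem:conn}
If $D$ is contractible, then $U(1+D)$ is path connected.
\end{lemma}

\begin{proof}
If $(\alpha_t)$ is a homotopy from $\mathrm{id}_D$ to $0$ and $v\in U(1+D)$, then $t\mapsto1+\alpha_t(v-1)$ is a path in $U(1+D)$ from $v$ to $1$.
\end{proof}

\subsection*{The cone}
Fix $n\ge2$. For a C*-algebra $D$, let $D\oplus0_{n-1}$ be the upper left corner of $M_n(D)$ and define
\[
\mathcal C_n(D)=\{f\in C([0,1],M_n(D)) : f(0)=0,\ f(1)\in D\oplus0_{n-1}\}.
\]
This is the mapping cone of the corner embedding $D\to M_n(D)$. A mapping cone measures how far a map is from being an equivalence, and the corner embedding is an equivalence for K-theory but not, in general, for $\pi_0U(1+\,\cdot\,)$. The two lemmas below make this precise. The construction commutes with matrix amplification: the flip $M_k(\mathbb C)\otimes M_n(\mathbb C)\otimes D\to M_n(\mathbb C)\otimes M_k(\mathbb C)\otimes D$ carries $M_k(D\oplus0_{n-1})$ onto $M_k(D)\oplus0_{n-1}$, so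
\begin{equation}\label{eq:flip}
M_k(\mathcal C_n(D))\cong\mathcal C_n(M_k(D))\qquad(k\ge1).
\end{equation}

\begin{lemma}\label{lem:noncontr}
Let $u\in U(1+D)$. Suppose that $\operatorname{diag}(u,1_{n-1})$ is connected to $1$ in $U(1+M_n(D))$, but $u$ is not connected to $1$ in $U(1+D)$. Then $U(1+\mathcal C_n(D))$ is not path connected, and $\mathcal C_n(D)$ is not contractible.
\end{lemma}

\begin{proof}
Let $v\colon[0,1]\to U(1+M_n(D))$ be a path with $v(0)=1$ and $v(1)=\operatorname{diag}(u,1_{n-1})$. The function $d(s)=v(s)-1$ vanishes at $0$, takes the value $\operatorname{diag}(u-1,0_{n-1})$ at $1$, and satisfies \eqref{eq:unit} pointwise. So $d\in\mathcal C_n(D)$ and $1+d\in U(1+\mathcal C_n(D))$. Let $q\colon\mathcal C_n(D)\to D$ be evaluation at $1$ followed by $D\oplus0_{n-1}\cong D$. The map induced by $q$ sends $1+d$ to $u$ and $1$ to $1$, so a path from $1+d$ to $1$ would give a path from $u$ to $1$. The last claim follows from Lemma~\ref{lem:conn}.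
\end{proof}

In the other direction, the contraction $f\mapsto f(r\,\cdot)$ of the full cone does not preserve $\mathcal C_n(D)$, because $f(r)$ need not lie in the corner. It does work for functions all of whose values lie in the corner. So we first push $M_n(D)$ into its corner, by a homotopy that maps the corner into itself at all times. This is where stability is used.

\begin{lemma}\label{lem:stable}
If $D$ is stable, then $\mathcal C_n(D)$ is contractible.
\end{lemma}

\begin{proof}
Write $D=D_0\otimes\mathcal K(H)$ with $H=L^2[0,1]$. Then $M_n(D)=D_0\otimes\mathcal K(H^n)$ and $D\oplus0_{n-1}=D_0\otimes\mathcal K(H\oplus0)$, where $H^n=H\oplus H^{n-1}$.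

\emph{A path of isometries.} We first free half of the space $H\oplus0$ and then rotate $H^{n-1}$ into the freed half. For $t\in[0,1]$ put $\lambda=1-t/2$ and let $W_t$ be the isometry of $H$ with $(W_t\xi)(x)=\lambda^{-1/2}\xi(x/\lambda)$ for $x\le\lambda$ and $(W_t\xi)(x)=0$ for $x>\lambda$. Then $W_0=1$, and $W_1$ has range $L^2[0,\frac12]$. The path $W_t$ is strongly continuous: for continuous $\xi$ and $t\to t_0$, the functions $W_t\xi$ are bounded by $\sqrt2\,\|\xi\|_\infty$ and converge to $W_{t_0}\xi$ except at one point, so dominated convergence applies, and continuous functions are dense. Let $R$ be a unitary from $H^{n-1}$ onto $L^2[\frac12,1]\subset H$. For $(\xi,\xi')\in H\oplus H^{n-1}$ define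
\begin{align*}
V_t(\xi,\xi')&=(W_t\xi,\ \xi') &&(0\le t\le1),\\
V_{1+\phi}(\xi,\xi')&=(W_1\xi+\sin\phi\,R\xi',\ \cos\phi\,\xi') &&(0\le\phi\le\tfrac\pi2).
\end{align*}
Since $W_1H\perp RH^{n-1}$, we have $\|V_{1+\phi}(\xi,\xi')\|^2=\|\xi\|^2+\sin^2\phi\,\|\xi'\|^2+\cos^2\phi\,\|\xi'\|^2$, so all $V_t$ are isometries. The path $V_t$, $0\le t\le t_*=1+\frac\pi2$, is strongly continuous, $V_0=1$, every $V_t$ maps $H\oplus0$ into itself, and $V_{t_*}$ maps all of $H^n$ into $H\oplus0$.

\emph{The first homotopy.} Since $V_t^*V_t=1$, the map $x\mapsto V_txV_t^*$ is a $*$-endomorphism of $\mathcal K(H^n)$; let $\varphi_t$ be its tensor product with $\mathrm{id}_{D_0}$. For the rank-one operator $\theta_{\xi,\eta}=\xi\langle\eta,\cdot\rangle$ we have $V_t\theta_{\xi,\eta}V_t^*=\theta_{V_t\xi,V_t\eta}$. The elements $a\otimes\theta_{\xi,\eta}$ span a dense subspace of $M_n(D)$, and those with $\xi,\eta\in H\oplus0$ span a dense subspace of the corner. Three things follow. Each $\varphi_t$ maps $D\oplus0_{n-1}$ into itself. The map $\varphi_{t_*}$ sends $M_n(D)$ into $D\oplus0_{n-1}$. And $t\mapsto\varphi_t(x)$ is norm continuous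 for every $x$, since this holds on the dense subspace and the $\varphi_t$ are contractive.

Put $\Phi_t(f)(s)=\varphi_t(f(s))$. This is a $*$-endomorphism of $\mathcal C_n(D)$. The estimate $\|\varphi_t(x)-\varphi_{t'}(x')\|\le\|x-x'\|+\|\varphi_t(x')-\varphi_{t'}(x')\|$ shows that $(t,s)\mapsto\varphi_t(f(s))$ is continuous, hence uniformly continuous, on $[0,t_*]\times[0,1]$. So $t\mapsto\Phi_t(f)$ is norm continuous, and $\mathrm{id}=\Phi_0$ is homotopic to $\Phi_{t_*}$.

\emph{The second homotopy.} All values of $\Phi_{t_*}(f)$ lie in $D\oplus0_{n-1}$. Hence $\Psi_r(f)(s)=\Phi_{t_*}(f)(rs)$, $r\in[0,1]$, defines $*$-endomorphisms of $\mathcal C_n(D)$, continuous in $r$ by uniform continuity of $\Phi_{t_*}(f)$, with $\Psi_1=\Phi_{t_*}$ and $\Psi_0=0$.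
\end{proof}

By \eqref{eq:flip} and the two lemmas, $A=\mathcal C_n(B)$ has the contractibility properties in Theorem~\ref{thm:main} as soon as $B$ satisfies:
\begin{enumerate}
\item[(S)] $M_k(B)$ is stable for $k\ge n$;
\item[(U)] for each $1\le k\le n-1$ there is $u\in U(1+M_k(B))$, not connected to $1$, such that $\operatorname{diag}(u,1_{n-1})$ is connected to $1$ in $U(1+M_n(M_k(B)))$.
\end{enumerate}

\section{A unitary that needs one more trivial line}\label{sec:unitary}

\subsection*{The map $u_m$}
Condition (U) asks for a unitary that is trivial only after amplification. Over a sphere there is a natural candidate: take a family of unitaries in $U(m+1)$, indexed by a ball, that moves the last basis vector exactly once over the unit sphere, and look at its boundary values.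

Let $m\ge1$, let $\Delta$ be the closed unit ball of $\mathbb R^{2m+1}$, and let $e=e_{m+1}$ be the last basis vector of $\mathbb C^{m+1}$. Let
\[
\kappa\colon\Delta\to\Delta/\partial\Delta\cong S^{2m+1}\subset\mathbb C^{m+1}
\]
be the collapse map, with $\kappa(\partial\Delta)=e$. The map $U(m+1)\to S^{2m+1}$, $g\mapsto ge$, is a fiber bundle. Its pullback along $\kappa$ is trivial because $\Delta$ is contractible, so it has a section: a continuous map $z\colon\Delta\to U(m+1)$ with $z(x)e=\kappa(x)$. For $x\in\partial\Delta=S^{2m}$ the unitary $z(x)$ fixes $e$ and so preserves $e^\perp=\mathbb C^m$. Thus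
\[
z|_{S^{2m}}=u_m\oplus1\quad\text{for a continuous map } u_m\colon S^{2m}\to U(m).
\]

\begin{lemma}\label{lem:dies}
The unitary $u_m\oplus1$ is connected to $1$ in the unitary group of $M_{m+1}(C(S^{2m}))$.
\end{lemma}

\begin{proof}
The path $r\mapsto(x\mapsto z(rx))$ joins $u_m\oplus1$ to the constant $z(0)$, and it is norm continuous because $z$ is uniformly continuous. The group $U(m+1)$ is path connected.
\end{proof}

\subsection*{Chern classes}
To show that $u_m$ itself is nontrivial we use the following standard facts. Vector bundles are complex, and $\mathbb C^j$ also denotes a trivial bundle.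

\begin{enumerate}
\item[(T1)] \emph{Clutching.} Let a compact space $X$ be the union of closed sets $X_\pm$, let $E_\pm$ be bundles over $X_\pm$, and let $g\colon E_-\to E_+$ be an isomorphism over $X_-\cap X_+$. Identifying $\xi$ with $g\xi$ gives a bundle over $X$. Its sections are the pairs $(\sigma_-,\sigma_+)$ of sections of $E_\pm$ with $\sigma_+=g\sigma_-$ over $X_-\cap X_+$.
\item[(T2)] \emph{Local degree.} Let $\sigma$ be a continuous section of a bundle of rank $\rho$ over a manifold $M$ of dimension $2\rho$, with an isolated zero $p$. In a chart and a trivialization near $p$, the section induces multiplication by an integer on $H^{2\rho}(\mathbb R^{2\rho},\mathbb R^{2\rho}\setminus0;\mathbb Z)\cong\mathbb Z$. This integer, well defined up to sign, is the \emph{local degree}. It is $\pm1$ if $\sigma$ is a local homeomorphism at $p$ in these coordinates. It is multiplicative for product maps, by the K\"unneth formula. For the radial extension $rx\mapsto r\gamma(x)$ of a map $\gamma\colon S^{2\rho-1}\to S^{2\rho-1}$ it is $\deg\gamma$.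
\item[(T3)] \emph{Counting zeros.} If $M$ is closed, connected and oriented and $p$ is the only zero of the section $\sigma$ of $E$, then $\langle c_\rho(E),[M]\rangle$ is, up to sign, the local degree of $\sigma$ at $p$. Indeed, $c_\rho(E)$ is the Euler class, which is the image of the $\sigma$-pullback of the Thom class under the isomorphism $H^{2\rho}(M,M\setminus p)\to H^{2\rho}(M)$, and in a trivialization near $p$ this pullback is the local degree times a generator.
\item[(T4)] \emph{Chern class and Chern character.} The total Chern class extends to $K^0$ by $c([E]-[E'])=c(E)c(E')^{-1}$, with integral values. The Chern character $\operatorname{ch}=\sum_q\operatorname{ch}_q$ is the ring homomorphism from $K^0$ to rational cohomology with $\operatorname{ch}_q=x^q/q!$ on a line bundle with first Chern class $x$. In rational cohomology,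
\begin{equation}\label{eq:exp}
c(\xi)=\exp\Bigl(\sum_{q\ge1}(-1)^{q-1}(q-1)!\,\operatorname{ch}_q(\xi)\Bigr),\qquad\xi\in K^0 ,
\end{equation}
by the splitting principle: both sides turn sums into products, and for a line bundle the exponent is $\sum_q(-1)^{q-1}x^q/q=\log(1+x)$. The class $l!\operatorname{ch}_l(\xi)$ is integral: for a bundle it is the rank if $l=0$, and for $l\ge1$ it is the $l$-th power sum of the Chern roots, which is an integer polynomial (the Newton polynomial) in the Chern classes.
\item[(T5)] \emph{Bott periodicity.} For compact $T$, every element of $K^0(S^{2p}\times T)$ has the form $a+\beta b$ with $a,b$ pulled back from $K^0(T)$, where $\beta$ generates $\tilde K^0(S^{2p})$. Moreover, $\operatorname{ch}(\beta)=s$ is a generator of $H^{2p}(S^{2p};\mathbb Z)$.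
\end{enumerate}

\subsection*{The smallest case}

\begin{example}\label{ex:S4}
The map $u_2\colon S^4\to U(2)$ is not homotopic to the constant $1$. Suppose that $w$ is such a homotopy. Then $u_2\oplus1\colon S^4\to U(3)$ has two extensions to a $5$-ball: the map $z$, which moves $e_3$ once over $S^5$, and the map $w\oplus1$, which fixes $e_3$. Glued along $S^4$, they give $g\colon S^5\to U(3)$ such that $\gamma(x)=g(x)e_3$ has degree $\pm1$. Let $G$ be the rank $3$ bundle over $S^6$ clutched by $g$. The constant section $e_3$ over the lower hemisphere, together with the radial extension of $\gamma$ over the upper one, is a section of $G$ with a single zero, of local degree $\pm1$. So $c_3(G)=\pm s$ by (T3). On the other hand, $[G]=3+b\beta$ with $b\in\mathbb Z$ by (T5), so $\operatorname{ch}_3(G)=bs$ and $\operatorname{ch}_1(G)=\operatorname{ch}_2(G)=0$. Then \eqref{eq:exp} gives $c_3(G)=2!\,bs$, which is even. This is a contradiction. (The gluing is written out in the proof of Lemma~\ref{lem:one}.)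
\end{example}

So for $n=2$ the algebra $B_0=M_2(C(S^4))$ satisfies (U). It fails (S), because $M_2(B_0)$ is unital and a nonzero stable algebra is not. To obtain (S) we must add infinitely many dimensions to the trivial rank $2$ bundle, but by Lemma~\ref{lem:dies} a single trivial line kills $u_2$. The way out is to add nontrivial lines. Over $\mathbb{CP}^1=S^2$, let $L$ be the dual of the tautological bundle. The homogeneous coordinates $\zeta_0,\zeta_1$ are sections of $L$ without common zero, so $L\oplus L$ contains a trivial line. But $\zeta_1$ has a single zero, of local degree $\pm1$, so $c_1(L)\ne0$ and $L$ is not trivial. We therefore multiply the base by infinitely many copies of $S^2$ and add one copy of $L$ for each. Doubling then creates infinitely many trivial lines, and the question is whether $u_2$ survives before doubling. The next proposition says that it does, for finitely many copies.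

\subsection*{The obstruction}
A \emph{path of automorphisms} of a bundle $E$ over a compact space $X$ is a norm-continuous path of invertible elements of $\Gamma(\operatorname{End}E)$, or equivalently an automorphism of the pullback of $E$ to $X\times[0,1]$. We use the same letter for a bundle over $T$ and its pullbacks to products with $T$.

\begin{proposition}\label{prop:obs}
Let $m\ge2$ and $d\ge1$. Let $T$ be a closed connected oriented smooth manifold of dimension $2d$, and let $\Lambda$ be a bundle of rank $d$ over $T$ with a continuous section $\tau$ that has exactly one zero $y_0$, of local degree $\pm1$. Then no path of automorphisms of $\mathbb C^m\oplus\Lambda$ over $S^{2m}\times T$ joins $u_m\oplus1_\Lambda$ to the identity.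
\end{proposition}

As in Example~\ref{ex:S4}, we compute one Chern number in two ways. The proposition follows from Lemmas~\ref{lem:one} and~\ref{lem:div} below, because $m!\ge2$ does not divide $\pm1$. Put $M=S^{2m+2}\times T$, a closed connected oriented manifold of dimension $2(m+1+d)$.

\begin{lemma}\label{lem:one}
In the setting of Proposition~\ref{prop:obs}, suppose that $(w_t)$ is a path of automorphisms with $w_0=u_m\oplus1_\Lambda$ and $w_1=1$. Then there is a bundle $G$ of rank $m+1+d$ over $M$ with $\langle c_{m+1+d}(G),[M]\rangle=\pm1$.
\end{lemma}

\begin{proof}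
\emph{The clutching automorphism.} Let $\Delta'$ be the quotient of $S^{2m}\times[0,1]$ in which $S^{2m}\times\{1\}$ is collapsed to a point. It is a $(2m+1)$-ball with boundary $S^{2m}\times\{0\}$. View $w$ as a continuous map from $S^{2m}\times[0,1]\times T$ to the total space of $\operatorname{End}(\mathbb C^m\oplus\Lambda)$ over $T$. The map $S^{2m}\times[0,1]\times T\to\Delta'\times T$ is a continuous surjection of compact Hausdorff spaces, hence a quotient map, and $w$ is constant on its fibers because $w_1=1$. So $w$ defines an automorphism of $\mathbb C^m\oplus\Lambda$ over $\Delta'\times T$. Identify $\Delta\cup_{S^{2m}}\Delta'$ with $S^{2m+1}$, put $E=\mathbb C^{m+1}\oplus\Lambda=\mathbb C^m\oplus\mathbb Ce\oplus\Lambda$, and define an automorphism $g$ of $E$ over $S^{2m+1}\times T$ by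
\[
g=z\oplus1_\Lambda\ \text{ over }\Delta\times T,\qquad g=w\oplus1_{\mathbb Ce}\ \text{ over }\Delta'\times T .
\]
Both formulas give $u_m\oplus1_{\mathbb Ce}\oplus1_\Lambda$ over $S^{2m}\times T$. Let $S_\pm$ be the hemispheres of $S^{2m+2}$, which meet in $S^{2m+1}$, and let $G$ be obtained from $E$ over $S_\pm\times T$ by clutching with $g$.

\emph{A section with one zero.} Over $S_-\times T$ take the constant section $e$. By (T1) we must extend $ge$ from $S^{2m+1}\times T$ to $S_+\times T$. We have $g(x,y)e=(\gamma(x),0)$, where $\gamma\colon S^{2m+1}\to S^{2m+1}\subset\mathbb C^{m+1}$ equals $\kappa$ on $\Delta$ and is the constant $e$ on $\Delta'$. The unknown path $w$ has disappeared, because it fixes $e$. The map $\gamma$ is the quotient map $S^{2m+1}\to S^{2m+1}/\Delta'$, a homotopy equivalence since $\Delta'$ is a contractible subcomplex, followed by the homeomorphism $S^{2m+1}/\Delta'=\Delta/\partial\Delta\cong S^{2m+1}$. Hence $\deg\gamma=\pm1$.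

Identify $S_+$ with the closed unit ball of $\mathbb R^{2m+2}$, and let $\hat\gamma\colon S_+\to\mathbb C^{m+1}$, $\hat\gamma(rx)=r\gamma(x)$, be the radial extension. The section $(\hat\gamma,0)$ extends $ge$, but it vanishes on all of $\{0\}\times T$. The section $\tau$ cuts this zero set down to a point. Put $\chi(x)=\min(1,2-2|x|)$ and
\[
\sigma_+(x,y)=(\hat\gamma(x),\chi(x)\tau(y))\qquad\bigl((x,y)\in S_+\times T\bigr).
\]
Since $\chi=0$ on $\partial S_+$, the pair $(e,\sigma_+)$ is a section of $G$. It vanishes only where $\hat\gamma(x)=0$, which forces $x=0$, then $\chi(x)=1$ and $y=y_0$. Near $(0,y_0)$ it is the product map $(x,y)\mapsto(\hat\gamma(x),\tau(y))$, whose local degree is $\pm\deg\gamma=\pm1$ by (T2). Now apply (T3).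
\end{proof}

The second computation holds for all bundles over $M$. Here is the first case with $d>0$.

\begin{example}\label{ex:S2}
Let $m=2$ and $T=S^2$, with generator $x\in H^2(S^2;\mathbb Z)$. For $G$ over $S^6\times S^2$ write $[G]=a+\beta b$, $c(a)=1+\alpha x$ and $\operatorname{ch}(b)=b_0+b_1x$, with integers $\alpha,b_0,b_1$. Then $\operatorname{ch}(\beta b)=b_0s+b_1sx$. Since $s^2=0$, formula \eqref{eq:exp} gives $c(\beta b)=1+2!\,b_0s-3!\,b_1sx$. Therefore $c_4(G)=(2\alpha b_0-6b_1)\,sx$ is even. The class $s$ can only enter in degree $q\ge3$, and there it carries the factor $(q-1)!$.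
\end{example}

In general $\operatorname{ch}_l(b)$ has denominators, which consume part of that factorial. What remains is still a multiple of $m!$.

\begin{lemma}\label{lem:div}
Let $T$ be a closed connected oriented smooth manifold of dimension $2d$. For every bundle $G$ over $M=S^{2m+2}\times T$, the integer $\langle c_{m+1+d}(G),[M]\rangle$ is divisible by $m!$.
\end{lemma}

\begin{proof}
The group $H^{2(m+1+d)}(M;\mathbb Z)\cong\mathbb Z$ embeds in rational cohomology. So it suffices to show that, rationally, $c_{m+1+d}(G)$ is $m!$ times an integral class. By (T5), $[G]=a+\beta b$ with $a,b\in K^0(T)$. Since $\operatorname{ch}(\beta b)=s\operatorname{ch}(b)$, the class $\operatorname{ch}_q(\beta b)$ is $0$ for $q\le m$ and is $s\operatorname{ch}_l(b)$ for $q=m+1+l$, $l\ge0$. The exponent in \eqref{eq:exp} is a multiple of $s$, and $s^2=0$, so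
\[
c(\beta b)=1+\sum_{l\ge0}(-1)^{m+l}(m+l)!\;s\operatorname{ch}_l(b).
\]
Now $c(G)=c(a)c(\beta b)$, and $c_{m+1+d}(a)=0$ because this class comes from $T$, which has dimension $2d$. Hence
\[
c_{m+1+d}(G)=\sum_{l=0}^{d}(-1)^{m+l}\,\frac{(m+l)!}{l!}\;c_{d-l}(a)\;s\;\bigl[l!\operatorname{ch}_l(b)\bigr].
\]
The classes $c_{d-l}(a)$, $s$ and $l!\operatorname{ch}_l(b)$ are integral by (T4) and (T5), and $(m+l)!/l!=m!\binom{m+l}{m}$.
\end{proof}

\begin{remark}\label{rem:obs}
Both hypotheses of Proposition~\ref{prop:obs} are needed. For $m=1$, every map $S^2\to U(1)$ lifts to $\mathbb R$ and is homotopic to $1$. If instead $\Lambda$ has a nowhere vanishing section, then $\Lambda\cong\mathbb C\oplus\Lambda'$, and $u_m\oplus1_\Lambda$ is connected to the identity by Lemma~\ref{lem:dies}.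
\end{remark}

\section{The algebra $B$ and the proof of the theorem}\label{sec:B}

\subsection*{Hilbert modules}
Infinite sums of bundles are best handled as Hilbert modules. Let $Y$ be compact. A \emph{Hilbert $C(Y)$-module} is a $C(Y)$-module $F$ with a $C(Y)$-valued inner product, complete in the norm $\|\langle\xi,\xi\rangle\|^{1/2}$. It is \emph{countably generated} if some countable subset generates a dense submodule. The adjointable operators form a unital C*-algebra $\mathcal L(F)$, and $\mathbb K(F)$ is the closed span of the operators $\theta_{\xi,\eta}=\xi\langle\eta,\cdot\rangle$. The direct sum $\bigoplus_jF_j$ consists of the sequences $(\xi_j)$ for which $\sum_j\langle\xi_j,\xi_j\rangle$ converges in norm; finitely supported sequences are dense. Put $H_{C(Y)}=\ell^2\otimes C(Y)=\bigoplus_{j\ge1}C(Y)$. We use these facts.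
\begin{enumerate}
\item[(H1)] $M_k(\mathbb K(F))=\mathbb K(F^k)$ and $\mathbb K(H_{C(Y)})=C(Y)\otimes\mathcal K$.
\item[(H2)] If $P\in\mathcal L(F)$ is a projection, then $\mathbb K(PF)=P\mathbb K(F)P$ and $\mathcal L(PF)=P\mathcal L(F)P$.
\item[(H3)] For a Hermitian bundle $E$ over $Y$, the continuous sections form a finitely generated Hilbert module $\Gamma(E)$, and $\mathbb K(\Gamma(E))=\mathcal L(\Gamma(E))=\Gamma(\operatorname{End}E)$ with the supremum norm.
\item[(H4)] (Kasparov's stabilization theorem) $H_{C(Y)}\oplus F'\cong H_{C(Y)}$ for every countably generated Hilbert $C(Y)$-module $F'$.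
\end{enumerate}
We regard $U(1+\mathbb K(F))$ as a subgroup of the unitary group of $\mathcal L(F)$.

\subsection*{Construction}
Fix $n\ge2$. We need a line bundle $L$ such that $L^{\oplus n}$ contains a trivial line, while $L^{\oplus k}$ for $k<n$ meets the hypothesis of Proposition~\ref{prop:obs} over some submanifold. Let $L$ be the dual of the tautological line bundle on $\mathbb{CP}^{n-1}$, with a Hermitian metric. Its fiber over a line $\ell\subset\mathbb C^n$ is $\ell^*$, so the coordinate functionals $\zeta_0,\dots,\zeta_{n-1}$ of $\mathbb C^n$ restrict to sections of $L$.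

\begin{lemma}\label{lem:L}
\begin{enumerate}
\item[(a)] $L^{\oplus n}\cong\mathbb C\oplus Q$ as Hermitian bundles, for some bundle $Q$.
\item[(b)] Let $1\le k\le n-1$, and let $\mathbb{CP}^k\subset\mathbb{CP}^{n-1}$ be given by the first $k+1$ coordinates. The section $(\zeta_1,\dots,\zeta_k)$ of $L^{\oplus k}$ over $\mathbb{CP}^k$ vanishes only at $[1:0:\dots:0]$, and in a trivialization near that point it is a chart of $\mathbb{CP}^k$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The section $(\zeta_0,\dots,\zeta_{n-1})$ vanishes nowhere, since no line is annihilated by all coordinates. Normalize it, and let $Q$ be its orthogonal complement. (b) A line in $\mathbb C^{k+1}$ annihilated by $\zeta_1,\dots,\zeta_k$ is the first coordinate axis. Where $\zeta_0\ne0$, trivialize $L$ by $\zeta_0$; the section becomes the affine chart $(\zeta_1/\zeta_0,\dots,\zeta_k/\zeta_0)$.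
\end{proof}

Let
\[
Y=\prod_{k=1}^{n-1}S^{4k}\times\prod_{j=1}^{\infty}\mathbb{CP}^{n-1},
\]
a compact metrizable space; for $n=2$ it is $S^4\times\prod_{j\ge1}S^2$. Let $L_j$ and $Q_j$ be the pullbacks of $L$ and $Q$ from the $j$-th factor $\mathbb{CP}^{n-1}$. Put
\[
F=C(Y)^2\oplus\bigoplus_{j\ge1}\Gamma(L_j),\qquad B=\mathbb K(F),\qquad A=\mathcal C_n(B).
\]
Then $M_k(B)=\mathbb K(F^k)$ with $F^k=C(Y)^{2k}\oplus\bigoplus_j\Gamma(L_j^{\oplus k})$. The trivial part has rank $2k$, and the sphere $S^{4k}$ is there to carry $u_{2k}$.

\begin{lemma}\label{lem:S}
$F^k\cong H_{C(Y)}$, and hence $M_k(B)\cong C(Y)\otimes\mathcal K$, for all $k\ge n$. In particular $B$ satisfies \textup{(S)}.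
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:L}(a),
\[
F^n\cong C(Y)^{2n}\oplus\bigoplus_j\bigl(C(Y)\oplus\Gamma(Q_j)\bigr)\cong H_{C(Y)}\oplus\bigoplus_j\Gamma(Q_j).
\]
A countable sum of finitely generated modules is countably generated, so (H4) gives $F^n\cong H_{C(Y)}$ and then $F^k\cong H_{C(Y)}\oplus F^{k-n}\cong H_{C(Y)}$ for $k\ge n$. Apply (H1).
\end{proof}

Fix $1\le k\le n-1$, put $m=2k\ge2$, and let $\pi\colon Y\to S^{4k}=S^{2m}$ be the projection. Let $u\in\mathcal L(F^k)$ act by $u_m\circ\pi$ on the summand $C(Y)^m$ of $F^k$ and by $1$ on its complement. By (H2) and (H3), $u-1\in M_m(C(Y))\subset\mathbb K(F^k)$, so $u\in U(1+M_k(B))$.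

\begin{proposition}\label{prop:U}
\begin{enumerate}
\item[(a)] $\operatorname{diag}(u,1_{n-1})$ is connected to $1$ in $U(1+M_n(M_k(B)))$.
\item[(b)] $u$ is not connected to $1$ in $U(1+M_k(B))$.
\end{enumerate}
Thus $B$ satisfies \textup{(U)}.
\end{proposition}

\begin{proof}
(a) We have $M_n(M_k(B))=\mathbb K((F^k)^n)$, and $n\ge2$. The summand $C(Y)^m$ of the first copy of $F^k$ and one summand $C(Y)$ of the second copy form a direct summand $C(Y)^{m+1}$ of $(F^k)^n$. The unitary $\operatorname{diag}(u,1_{n-1})$ acts on it by $(u_m\oplus1)\circ\pi$ and on its complement by $1$. Compose the path of Lemma~\ref{lem:dies} with $\pi$ and extend it by $1$ on the complement. By (H2) and (H3) this is a path in $U(1+\mathbb K((F^k)^n))$.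

(b) Suppose that $w\colon[0,1]\to U(1+\mathbb K(F^k))$ is a path with $w_0=u$ and $w_1=1$. It may involve all the bundles $L_j$, whereas Proposition~\ref{prop:obs} concerns a bundle of finite rank over a manifold. Compactness of $w_t-1$ lets us cut down to finitely many $L_j$, and we then restrict the base.

\emph{Finite rank.} Let $E_N=\mathbb C^m\oplus\bigoplus_{j\le N}L_j^{\oplus k}$, and let $P_N\in\mathcal L(F^k)$ be the projection onto the summand $\Gamma(E_N)$. Since $P_N\xi\to\xi$ for all $\xi\in F^k$, we have $P_N\theta_{\xi,\eta}P_N=\theta_{P_N\xi,P_N\eta}\to\theta_{\xi,\eta}$. The estimate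
\[
\|P_NxP_N-x\|\le2\|x-x'\|+\|P_Nx'P_N-x'\|
\]
shows first that $P_NxP_N\to x$ for all $x\in\mathbb K(F^k)$, and then, with $x'$ from a finite $\varepsilon$-net, that the convergence is uniform on compact sets. The set $\{w_t-1\}$ is compact. Choose $N\ge1$ with $\|P(w_t-1)P-(w_t-1)\|<1$ for all $t$, where $P=P_N$, and put
\[
x_t=1+P(w_t-1)P=Pw_tP+(1-P).
\]
Then $\|x_t-w_t\|<1$ and $w_t$ is unitary, so $x_t=w_t\bigl(1-w_t^*(w_t-x_t)\bigr)$ is invertible in $\mathcal L(F^k)$. Since $x_t$ commutes with $P$, so does $x_t^{-1}$, and $Px_t^{-1}P$ is an inverse of $Pw_tP$ in $P\mathcal L(F^k)P=\Gamma(\operatorname{End}E_N)$. So $t\mapsto Pw_tP$ is a path of automorphisms of $E_N$ over $Y$. It starts at $(u_m\circ\pi)\oplus1$ and ends at the identity.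

\emph{A manifold as base.} Let $T=(\mathbb{CP}^k)^N$, of dimension $2d$ with $d=kN$. Embed $S^{2m}\times T$ in $Y$ by mapping $S^{2m}$ identically onto the factor $S^{4k}$, including the $j$-th copy of $\mathbb{CP}^k$ in the $j$-th factor $\mathbb{CP}^{n-1}$ for $j\le N$, and using base points in all other factors. The restriction of $E_N$ is $\mathbb C^m\oplus\Lambda$, where $\Lambda=\bigoplus_{j\le N}L_j^{\oplus k}$ is pulled back from $T$ and has rank $kN=d$. Let $\tau$ be the section of $\Lambda$ given on each $L_j^{\oplus k}$ by $(\zeta_1,\dots,\zeta_k)$. By Lemma~\ref{lem:L}(b) it has exactly one zero, near which it is a product of charts, hence a chart of $T$; so its local degree is $\pm1$. The restricted path joins $u_m\oplus1_\Lambda$ to the identity, contradicting Proposition~\ref{prop:obs}.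
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By \eqref{eq:flip}, $M_k(A)\cong\mathcal C_n(M_k(B))$. For $k\ge n$ this algebra is contractible by Lemmas~\ref{lem:S} and~\ref{lem:stable}. For $1\le k\le n-1$, Proposition~\ref{prop:U} and Lemma~\ref{lem:noncontr} show that $U(1+M_k(A))$ is not path connected and $M_k(A)$ is not contractible.

It remains to identify the class of $A$. Fix an isomorphism $F^n\cong H_{C(Y)}$, and let $p\in\mathcal L(H_{C(Y)})$ correspond to the projection of $F^n$ onto its first summand $F$. It is a multiplier projection of $C(Y)\otimes\mathcal K$, and by (H2) the corner $B\oplus0_{n-1}$ of $M_n(B)$ corresponds to $p(C(Y)\otimes\mathcal K)p$. So, with $Z=(0,1]\times Y$ and $C=C_0((0,1],C(Y)\otimes\mathcal K)=C_0(Z)\otimes\mathcal K$,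
\begin{equation}\label{eq:her}
A\cong\{f\in C: f(1)\in p(C(Y)\otimes\mathcal K)p\}.
\end{equation}
This subalgebra is hereditary, meaning $ACA\subset A$: for $f,g\in A$ and $h\in C$ we have $(fhg)(1)=p\,f(1)h(1)g(1)\,p$. Since $Z$ is locally compact and second countable, $C$ is separable, nuclear and type I. Separability and type I pass to C*-subalgebras, and nuclearity passes to hereditary subalgebras.
\end{proof}

\begin{remark}\label{rem:hyp}
Each feature of the construction has a role. The inequality $k\le n-1$ provides $\mathbb{CP}^k\subset\mathbb{CP}^{n-1}$; for $k\ge n$ the bundle $L^{\oplus k}$ has a nowhere vanishing section and the obstruction disappears, by Remark~\ref{rem:obs}. The trivial summand of $F$ has rank $2$ so that $m\ge2$ also for $k=1$. The bundles $L_j$ live on different factors: if all of them were pulled back from one factor, then grouping them $n$ at a time would give $F\cong H_{C(Y)}$ as in Lemma~\ref{lem:S}, and $A$ would be contractible. Finally, $M_k(B)$ is not stable for $1\le k\le n-1$, since otherwise $M_k(A)$ would be contractible by Lemma~\ref{lem:stable}.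
\end{remark}

\section{The threshold $\infty$ and the structure of $A$}\label{sec:compl}

Write $A_n$ for the algebra constructed above. The set of $k\ge1$ with $M_k(A_n)$ contractible is $\{k:k\ge n\}$, so every finite threshold $n\ge2$ occurs; any contractible algebra has threshold $1$. The threshold $\infty$ also occurs in this framework.

\begin{proposition}\label{prop:inf}
Let $A_\infty=\bigoplus_{n\ge2}A_n$ be the $c_0$-sum. Then $A_\infty\otimes\mathcal K$ is contractible, and $M_k(A_\infty)$ is not contractible for any $k\ge1$.
\end{proposition}

\begin{proof}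
The algebra $A_\infty\otimes\mathcal K$ is the $c_0$-sum of the algebras $A_n\otimes\mathcal K\cong M_n(A_n)\otimes\mathcal K$, each of which has a contraction $(\alpha^{(n)}_t)$. The maps $\alpha_t=\bigoplus_n\alpha_t^{(n)}$ are well defined $*$-endomorphisms of the $c_0$-sum because $*$-homomorphisms are contractive. The function $t\mapsto\alpha_t(x)$ is continuous for finitely supported $x$. Such $x$ are dense and the $\alpha_t$ are contractive, so it is continuous for all $x$.

Suppose that $(\alpha_t)$ is a contraction of $M_k(A_\infty)=\bigoplus_nM_k(A_n)$. Let $\iota$ and $\varrho$ be the inclusion of, and the projection onto, the summand $M_k(A_{k+1})$. Then $\varrho\circ\alpha_t\circ\iota$ is a contraction of $M_k(A_{k+1})$, contradicting Theorem~\ref{thm:main} with $n=k+1$.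
\end{proof}

A hereditary subalgebra is \emph{full} if it lies in no proper closed ideal. Brown's theorem states that a full hereditary subalgebra $A$ of a separable C*-algebra $C$ satisfies $A\otimes\mathcal K\cong C\otimes\mathcal K$. A C*-algebra has \emph{continuous trace} if its spectrum is Hausdorff and every point of the spectrum has a neighborhood on which some element of the algebra is represented by rank-one projections.

\begin{proposition}\label{prop:str}
The algebra $A_n$ is a full hereditary subalgebra of $C_0((0,1]\times Y)\otimes\mathcal K$. It has continuous trace, and $A_n\otimes\mathcal K\cong C_0((0,1]\times Y)\otimes\mathcal K$.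
\end{proposition}

\begin{proof}
We use \eqref{eq:her}. Let $\xi\in pH_{C(Y)}$ correspond to the unit of a summand $C(Y)$ of $F$. Then $\langle\xi,\xi\rangle=1$, so $q=\theta_{\xi,\xi}\in p(C(Y)\otimes\mathcal K)p$, and $q(y)$ is the rank-one projection onto $\mathbb C\xi(y)$ for every $y\in Y$. For $h\in C_0(0,1]$ the function $s\mapsto h(s)q$ lies in $A_n$. Every proper closed ideal of $C=C_0(Z)\otimes\mathcal K$ vanishes at some point of $Z$, and for $h(s)=s$ the function $hq$ vanishes nowhere. So $A_n$ is full, and Brown's theorem gives $A_n\otimes\mathcal K\cong C\otimes\mathcal K\cong C$. A full hereditary subalgebra has the same spectrum as $C$, namely $Z$: its irreducible representations are the evaluations at points of $Z$, restricted to their essential subspaces. Taking $h=1$ near a given $s$ makes $hq$ a rank-one projection at all points near $\{s\}\times Y$.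
\end{proof}

Thus a non-contractible C*-algebra whose $2\times2$ matrix algebra is contractible can be found among continuous-trace algebras that are stably isomorphic to the cone over a commutative C*-algebra.

\begin{thebibliography}{9}
\bibitem{problem}
Proceedings of the American Mathematical Society, Volume 00, Number 0, Pages 000-000, S 0002-9939(XX)0000-0,
\texttt{http://www.math.purdue.edu/\%7Emdd/Publications/Contractibility.pdf}
\end{thebibliography}
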